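
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\numberwithin{equation}{section}

\title{Complete metrics with $K\le-1$ and hyperbolic metrics\\ in dimensions two and three}


\begin{abstract}
Call a manifold an example if it admits a complete Riemannian metric with sectional curvature $K\le-1$ but no complete metric with $K\equiv-1$. We show that there are no examples in dimension $2$ and that there are examples in dimension $3$. The three-dimensional examples are built from infinitely many pages, products of a line with surfaces of growing genus, all attached to one open solid torus along annuli in the same homotopy class. In any complete metric with $K\le-1$ this class has an axis, and each page of genus $g$ contributes an element of the fundamental group that moves the axis to distance at most about $2\log g$ from itself. A lower Ricci bound then leaves room for only polynomially many pages of genus at most $g$, whereas the single condition $K\le-1$ leaves room for any number. Some of our manifolds therefore admit a complete metric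 with $K\le -1$, but none with $K\le-1$ and Ricci curvature bounded below.
\end{abstract}

\section{The question and the answer}\label{sec:intro}

A complete metric with $K\equiv-1$ exhibits a manifold as a quotient of hyperbolic space. The condition $K\le-1$ only asks that geodesics diverge at least as fast as in hyperbolic space, and it puts no limit on how fast. Does this relaxation enlarge the class of manifolds? Let us say that a connected $C^\infty$ manifold $M$ is an \emph{example} if it admits a complete Riemannian metric with $K\le-1$ but no complete Riemannian metric with $K\equiv-1$.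

If $B$ is the closed orientable surface of genus $2$, then the $4$-manifold $\mathbb R\times B\times S^1$ is an example. It is the simplest one given by a warped-product method that produces examples only in dimension at least $4$; about lower dimensions \cite{PM} says: ``We do not know whether such examples exist in dimensions 2 and 3.'' This paper settles both dimensions.

In dimension $2$ one expects uniformization to rule out examples, and it does.

\begin{theorem}\label{thm:dim2}
For a surface $M$ the following are equivalent:
\begin{itemize}
\item[(i)] $M$ admits a complete metric with $K\le-1$;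
\item[(ii)] $M$ admits a complete metric with $K\equiv-1$;
\item[(iii)] $M$ is not diffeomorphic to $S^2$, $\mathbb{RP}^2$, the torus or the Klein bottle.
\end{itemize}
In particular, there are no examples in dimension $2$.
\end{theorem}

In dimension $3$ the simplest candidates are not examples. If $B$ is a closed surface with a hyperbolic metric $\eta_B$, then $dt^2+\cosh^2t\,\eta_B$ is a complete hyperbolic metric on $\mathbb R\times B$; and $\mathbb R^2\times S^1$ is the quotient of $\mathbb H^3$ by a translation along a geodesic. One has to look for a property of $K\equiv-1$ that $K\le-1$ lacks, and the one we use is the upper bound $e^{2r}$ (up to a constant) on the volume of balls of radius $r$.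

\begin{theorem}\label{thm:dim3}
There is an orientable $C^\infty$ $3$-manifold that admits a complete metric with $K\le-1$ but no complete metric with $K\equiv-1$.
\end{theorem}

This follows from a quantitative statement.

\begin{theorem}\label{thm:main}
Let $n_g\ge0$ $(g\ge1)$ be integers with $n_1\ge1$ and $n_g>0$ for infinitely many $g$. There is an orientable $3$-manifold $M=M_{(n_g)}$ such that
\begin{itemize}
\item[(a)] $M$ admits a complete metric with $K\le-1$;
\item[(b)] if $M$ admits a complete metric with $K\le-1$ and $\mathrm{Ric}\ge-2b^2$ for some $b\ge1$, then $\sum_{g'\le g}n_{g'}=O(g^{4b})$ as $g\to\infty$.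
\end{itemize}
\end{theorem}

\begin{proof}[Theorem \ref{thm:main} implies Theorem \ref{thm:dim3}]
Take $n_g=2^g$. The sums in (b) are at least $2^g$, so the conclusion of (b) fails for every $b$. Thus $M_{(2^g)}$ has a complete metric with $K\le-1$, but none with $K\le-1$ and Ricci curvature bounded below; in particular none with $K\equiv-1$, where $\mathrm{Ric}=-2$ and $b=1$.
\end{proof}

By scaling, $M_{(2^g)}$ has no complete metric with $-b^2\le K\le-a^2<0$ for any $a,b>0$ either: multiplying such a metric tensor by $a^2$ gives $-b^2/a^2\le K\le-1$, and hence a lower Ricci bound.

\subsection*{The manifold and the plan}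

$M$ is a book. Its \emph{binding} is an open solid torus whose fundamental group is generated by an element $\delta$. For each $g$ it has $n_g$ \emph{pages} $\mathbb R\times X$, where $X$ is an orientable surface of genus $g$ with one boundary circle. Each page is attached to the binding along the annulus $\mathbb R\times\partial X$, whose core runs twice around the binding; all pages use the same class $\gamma=\delta^2$.

Theorem \ref{thm:dim2} is proved in Section \ref{sec:dim2}. Section \ref{sec:count} shows, in the simplest case, why a hyperbolic manifold cannot hold too many pages, and reduces Theorem \ref{thm:main}(b) to two statements about arbitrary metrics with $K\le-1$. Sections \ref{sec:base} and \ref{sec:glue} construct $M$ and its metric. Sections \ref{sec:axis} and \ref{sec:short} prove the two statements, and Section \ref{sec:end} concludes.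

\subsection*{Conventions and standard facts}

Manifolds are connected and second countable, and $\langle\cdot\rangle$ denotes the subgroup generated. A \emph{Hadamard manifold} is a complete simply connected Riemannian manifold with $K\le0$; by Cartan--Hadamard it is diffeomorphic to $\mathbb R^n$. We use the following facts; see \cite{BH}.

A Hadamard manifold $Y$ with $K\le-1$ is a proper CAT($-1$) space: for a geodesic triangle and its comparison triangle in $\mathbb H^2$ (same side lengths), the distance between two points on the sides is at most the distance of the corresponding points of the comparison triangle, and the angles are at most the comparison angles. In a CAT($0$) space, and so in a CAT($-1$) space, points are joined by unique geodesics, local geodesics are geodesics, $d(x,\alpha x)$ is a convex function of $x$ for each isometry $\alpha$, and nearest-point projection to a closed convex set of a complete such space is $1$-Lipschitz.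

For each $x\in Y$ and each $p$ in the boundary at infinity $\partial Y$ there is a unique ray from $x$ to $p$; rays to the same $p$ stay at bounded distance. For a ray $r$ to $p$ the Busemann function $b_p(y)=\lim_{t\to\infty}\bigl(d(y,r(t))-t\bigr)$ depends on $r$ only up to an additive constant, and it decreases with unit speed along rays to $p$. If $K\le-1$, $x_n\to\xi$ and $y_n\to\eta$ with $\xi\ne\eta$ in $\partial Y$, then the segments $[x_n,y_n]$ meet a fixed compact set. An isometry is \emph{axial} if it translates some geodesic line, its \emph{axis}, by a nonzero amount.

Finally, we need the curvature of two kinds of warped products. If $(B,\eta)$ is a Riemannian manifold and $f>0$ a function on $B$, the curvature operator of $\eta+f^2d\theta^2$ on $B\times\mathbb R$ preserves the two summands of $\Lambda^2TB\oplus(TB\wedge\partial_\theta)$; it is the curvature operator of $B$ on the first summand and is given by $-\operatorname{Hess}f/f$ on the second. If $(X,\eta)$ is a surface, the curvature operator of $dt^2+\cosh^2t\,\eta$ on $\mathbb R\times X$ is $-1$ on $\partial_t\wedge TX$ and $(K_X-\sinh^2t)/\cosh^2t$ on $\Lambda^2TX$. If all eigenvalues of a curvature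 operator are $\le-1$, then $K\le-1$.

\section{Surfaces}\label{sec:dim2}

\begin{proof}[Proof of Theorem \ref{thm:dim2}]
(ii)$\Rightarrow$(i) is trivial.

(i)$\Rightarrow$(iii). The universal cover of $M$ is diffeomorphic to $\mathbb R^2$, so $M$ is neither $S^2$ nor $\mathbb{RP}^2$. If $M$ is compact, Gauss--Bonnet gives $2\pi\chi(M)=\int K<0$, so $M$ is neither the torus nor the Klein bottle.

(iii)$\Rightarrow$(ii). Choose a Riemannian metric on $M$, lift it to the universal cover $\tilde M$, and orient $\tilde M$. Isothermal coordinates turn $\tilde M$ into a simply connected Riemann surface on which the deck group $\Gamma$ acts freely and properly discontinuously by conformal or anticonformal automorphisms. If $\tilde M$ were compact, it would be $S^2$, and $M$ would be $S^2$ or $\mathbb{RP}^2$. By uniformization $\tilde M$ is the unit disk or $\mathbb C$.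

\emph{The disk.} Conformal and anticonformal automorphisms of the disk are isometries of the Poincar\'e metric, which therefore descends to a complete metric with $K\equiv-1$ on $M$.

\emph{The plane.} Elements of $\Gamma$ have the form $az+b$ or $a\bar z+b$. A nontrivial map $az+b$ without fixed point is a translation, so the conformal elements form a discrete group $\Gamma^+$ of translations, isomorphic to $1$, $\mathbb Z$ or $\mathbb Z^2$. If $\Gamma^+\cong\mathbb Z^2$, then $M$ is closed with $\chi(M)=0$, hence the torus or the Klein bottle, which is excluded. If $\Gamma=\Gamma^+$ is $1$ or $\mathbb Z$, then $M$ is a plane or an open annulus, diffeomorphic to $\mathbb H^2$ or to the quotient of $\mathbb H^2$ by a translation along a geodesic.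

Otherwise there is $s\in\Gamma$ with $s(z)=a\bar z+b$. Since $s^2(z)=|a|^2z+a\bar b+b$ lies in $\Gamma^+$, we have $|a|=1$, so $s$ is a Euclidean isometry. If $\Gamma^+=1$, then $s^2=1$ and $s$ fixes the midpoint of $z$ and $s(z)$, which is impossible. So $\Gamma^+=\langle T\rangle\cong\mathbb Z$. A reflection has fixed points, so $s$ is a glide reflection and $s^2=T^k$ with $k\ne0$. Hence $T$ is parallel to the axis of $s$, and every element of $\Gamma=\langle T\rangle\cup s\langle T\rangle$ preserves this axis and translates it by some amount. This defines a homomorphism $\Gamma\to\mathbb R$. An element of its kernel fixes the axis pointwise, so it is the identity, as $\Gamma$ acts freely. The image contains the infinite cyclic image of $\Gamma^+$ with index $2$; being a finitely generated subgroup of $\mathbb R$ of rank $1$, it is infinite cyclic. So $\Gamma$ is generated by one element, which is anticonformal since $s\in\Gamma$, hence a glide reflection, and $M$ is the open M\"obius band. In Fermi coordinates along a geodesic one sees that the quotient of $\mathbb H^2$ by a glide reflection is an open M\"obius band too.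
\end{proof}

\section{Counting pages}\label{sec:count}

We begin with the obstruction, in the simplest situation in which it is visible. Suppose that in a complete hyperbolic $3$-manifold all pages are totally geodesic surfaces bounded by one closed geodesic $\gamma$ of length $\lambda$. By Gauss--Bonnet a page of genus $g$ has area $2\pi(2g-1)$, while a collar of width $R$ along its boundary would have area $\lambda\sinh R$. A wide collar does not fit.

\begin{lemma}\label{lem:toy}
Let $X$ be a compact orientable hyperbolic surface of genus $g\ge1$ with one boundary circle, a closed geodesic of length $\lambda$. Let $L$ be a boundary line of the universal cover $\tilde X\subset\mathbb H^2$, let $\gamma$ generate its stabilizer in $\pi_1(X)$, and let $\sinh R=4\pi g/\lambda$. There is $\beta\in\pi_1(X)\setminus\langle\gamma\rangle$ with $d(L,\beta L)\le2R$.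
\end{lemma}

\begin{proof}
Draw perpendiculars of length $R$ into $\tilde X$ from the points of an open segment $I\subset L$ of length $\lambda$. They do not return to $L$. If one of them meets $\partial\tilde X$ again, it meets some boundary line $\beta L\ne L$, so $\beta\notin\langle\gamma\rangle$ and $d(L,\beta L)\le R$. Otherwise they sweep out a set $A\subset\tilde X$ of area $\int_0^R\lambda\cosh r\,dr=4\pi g>2\pi(2g-1)=\operatorname{area}(X)$, so there are $y\ne\beta y$ in $A$ with $\beta\in\pi_1(X)$. A nontrivial power of $\gamma$ moves the foot of $y$ out of $I$, so $\beta\notin\langle\gamma\rangle$; and $d(L,\beta L)\le d(L,\beta y)+d(\beta y,\beta L)\le2R$.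
\end{proof}

Thus each page of genus $g$ produces a group element that moves the axis of $\gamma$ to distance at most $2R\approx2\log(8\pi g/\lambda)$ from itself. Different pages produce different elements, and volume limits their number. This step uses nothing about the pages, so we state it in the generality needed later. It is the only place where the Ricci bound enters.

\begin{lemma}\label{lem:count}
Let $\Gamma$ act freely and properly discontinuously by isometries on a Hadamard $3$-manifold $Y$ with $\mathrm{Ric}\ge-2b^2$, $b\ge 1$. Let $\gamma\in\Gamma$ translate a geodesic line $L$ by $\lambda>0$, and let $F_i\subset\Gamma$ $(i\in\mathbb N)$ be subgroups with $\gamma\in F_i$ and $F_i\cap F_j=\langle\gamma\rangle$ for $i\ne j$. Let $g_i\ge1$ be integers and $\sinh R_i=4\pi g_i/\lambda$. If for every $i$ there are $\beta_i\in F_i\setminus\langle\gamma\rangle$ and $y_i,z_i\in L$ with $d(y_i,\beta_iz_i)\le2R_i$, then $\#\{i:g_i\le g\}=O(g^{4b})$ as $g\to\infty$.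
\end{lemma}

\begin{proof}
Fix $x_0\in L$. Choose $m,n\in\mathbb Z$ (depending on $i$) with $d(x_0,\gamma^my_i)\le\lambda/2$ and $d(z_i,\gamma^nx_0)\le\lambda/2$, and put $\beta_i'=\gamma^m\beta_i\gamma^n\in F_i\setminus\langle\gamma\rangle$. Then
\[
d(x_0,\beta_i'x_0)\le d(x_0,\gamma^my_i)+d(y_i,\beta_iz_i)+d(z_i,\gamma^nx_0)\le2R_i+\lambda .
\]
For $i\ne j$ we have $\beta_i'\ne\beta_j'$, since $F_i\cap F_j=\langle\gamma\rangle$. Let $r_0>0$ be half the minimal displacement of $x_0$ under $\Gamma\setminus1$. The balls $B(\beta_i'x_0,r_0)$ are pairwise disjoint, have the same volume, and lie in $B(x_0,2R_i+\lambda+r_0)$. By Bishop's theorem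
\[
\operatorname{vol}B(x_0,r)\le4\pi\int_0^rb^{-2}\sinh^2(bs)\,ds\le C_be^{2br}.
\]
For $g_i\le g$ we have $R_i\le R$ with $\sinh R=4\pi g/\lambda$, and $e^{R}\le2\sinh R+1=8\pi g/\lambda+1$. Comparing volumes,
\[
\#\{i:g_i\le g\}\le\frac{C_b\,e^{2b(\lambda+r_0)}}{\operatorname{vol}B(x_0,r_0)}\Bigl(\frac{8\pi g}\lambda+1\Bigr)^{4b}=O(g^{4b}).\qedhere
\]
\end{proof}

So a hyperbolic book with totally geodesic pages, whose groups meet pairwise in $\langle\gamma\rangle$, has at most $O(g^4)$ pages of genus at most $g$. To prove Theorem \ref{thm:main} three things must be supplied.

\begin{itemize}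
\item The binding curve must have an axis. In another metric on $M$, an element $\gamma$ might have no axis; then there is no $\lambda>0$, and Lemma \ref{lem:count} says nothing. This is why $\gamma$ is chosen to have a square root $\delta$ of a special kind; see Section \ref{sec:axis}.
\item In an arbitrary metric the pages are not totally geodesic. Section \ref{sec:short} replaces them by surfaces made of hyperbolic triangles, with area bound $4\pi g$.
\item There must be a complete metric with $K\le-1$ that holds any number of pages. We turn to this now.
\end{itemize}

\section{The binding}\label{sec:base}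

\subsection{What the metric has to do}\label{sub:design}

The binding will be part of a quotient of $D\times\mathbb R$, where $D$ is a plane with metric $\eta$, with a warped product metric $\eta+f^2d\theta^2$. It has $K\le-1$ if $K_D\le-1$ and $\operatorname{Hess}f\ge f\eta$. A page $\mathbb R\times X$ will carry the metric $dt^2+\cosh^2t\,\eta_X$, where near $\partial X$ we have $\eta_X=ds^2+h(s)^2d\theta^2$. The two metrics agree where $\eta=dt^2+\cosh^2t\,ds^2$ and $f=\cosh t\,h(s)$. So each page needs a hyperbolic half-plane $\{s\ge s_1\}$ in $D$ on whose neighborhood $f=\cosh t\,h(s)$. If $h''=h$, this $f$ is the restriction of a linear function in the hyperboloid model and $\operatorname{Hess}f=f\eta$.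

The function $h$ cannot be too large. Let $X$ have boundary $\{s=s_1\}$, with $s$ increasing into $X$. If $\theta$ has period $\frac12$, the boundary has geodesic curvature $-h'/h$ with respect to the inward normal, and Gauss--Bonnet gives $\int_XK=2\pi(1-2g)+\frac12h'(s_1)$. So a filling with $K\le-1$ requires $\frac12h'(s_1)<2\pi(2g-1)$. On the other hand we shall have $f\ge\cosh\rho$, where $\rho$ is the distance from the origin of $D$. So the half-plane for a page of genus $g$ should be no farther from the origin than about $\log g$, up to a constant. As the half-planes must be locally finite, their distances must tend to infinity; we place them at distance about $\log g$.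

In $\mathbb H^2$ there is not enough room for this. A half-plane at distance $c$ from a point subtends there the angle $2\arcsin(1/\cosh c)\ge2/\cosh c$, so at most $\pi\cosh c$ disjoint half-planes have distance at most $c$ from a point that lies in none of them. We make room by inserting negative curvature: in a thin sector of directions, just beyond distance $c$, we concentrate so much curvature that the sector, seen from an apex at distance $c$, opens to an angle larger than $\pi$ and contains a whole half-plane.

\subsection{The base surface}

Index the pages by $i\in\mathbb N$, with genera $g_i\ge1$ such that exactly $n_g$ of the $g_i$ equal $g$; then $g_i\to\infty$. Arrange $g_1=1$. Fix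
\[
c_i=\log(1+g_i)\ge\log2,\qquad\tanh\rho_0=\tfrac1{32},\qquad\tanh s_0=\tfrac12,\qquad\tanh s_1=\tfrac34 .
\]
Choose $\varphi_i\in(0,\pi)$ and $\varepsilon_i>0$ such that the intervals $[\varphi_i-2\varepsilon_i,\varphi_i+2\varepsilon_i]\subset(0,\pi)$ are pairwise disjoint, and smooth $\pi$-periodic functions $\zeta_i:\mathbb R\to[0,1]$ with, modulo $\pi$, $\zeta_i=1$ for $|\varphi-\varphi_i|\le\varepsilon_i$ and $\zeta_i=0$ for $|\varphi-\varphi_i|\ge2\varepsilon_i$.

Choose smooth $\mu_i\ge0$ with compact support in $(c_i,c_i+\rho_0)$ and
\[
\int\mu_i(u)\sinh(u-c_i)\,du=\sinh c_i,\qquad A_i:=\cosh c_i+\int\mu_i(u)\cosh(u-c_i)\,du .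
\]
Concentrating $\mu_i$ near $c_i$ makes $A_i$ arbitrarily large, since $\cosh(u-c_i)/\sinh(u-c_i)$ is large there; we require $A_i\varepsilon_i>\pi/2$. Let $q_i(\rho)=\int_{c_i}^\rho\mu_i(u)\sinh(\rho-u)\,du$ for $\rho\ge c_i$ and $q_i(\rho)=0$ for $\rho\le c_i$. Then $q_i\ge0$ is smooth and $q_i''-q_i=\mu_i$. For $\rho\ge c_i+\rho_0$ put $\rho'=\rho-c_i$ and expand $\sinh(\rho-u)=\sinh(\rho'-(u-c_i))$:
\begin{equation}\label{eq:q}
q_i(\rho)=(A_i-\cosh c_i)\sinh\rho'-\sinh c_i\cosh\rho'=A_i\sinh\rho'-\sinh\rho .
\end{equation}
Let
\[
\psi(\rho,\varphi)=\sinh\rho+\sum_i\zeta_i(\varphi)q_i(\rho),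
\]
a locally finite sum because $c_i\to\infty$. We have $\psi\ge\sinh\rho$, with equality for $\rho\le\log2$, and $\psi_{\rho\rho}-\psi=\sum_i\zeta_i\mu_i\ge0$. Since $\partial_\rho(\psi_\rho\sinh\rho-\psi\cosh\rho)=(\psi_{\rho\rho}-\psi)\sinh\rho\ge0$ and the bracket vanishes at $\rho=0$,
\begin{equation}\label{eq:logder}
\psi_\rho/\psi\ge\coth\rho .
\end{equation}

Let $D=\mathbb R^2$ with polar coordinates $(\rho,\varphi)$ and the metric $\eta=d\rho^2+\psi^2d\varphi^2$, which is smooth (hyperbolic for $\rho\le\log2$). Its curvature is $-\psi_{\rho\rho}/\psi\le-1$. It is complete, since curves of bounded length starting in $\{\rho\le r\}$ stay in some compact disk $\{\rho\le r'\}$. The rotation $\varphi\mapsto\varphi+\pi$ is an isometry. The Hessian of $\cosh\rho$ has eigenvalues $\cosh\rho$ and $\sinh\rho\,\psi_\rho/\psi$, so by \eqref{eq:logder}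
\begin{equation}\label{eq:hessrho}
\operatorname{Hess}\cosh\rho\ge\cosh\rho\;\eta .
\end{equation}

\emph{Sectors.} Fix $i$. On $\{\rho\ge c_i+\rho_0,\ |\varphi-\varphi_i|\le\varepsilon_i\}$, formula \eqref{eq:q} gives $\psi=A_i\sinh\rho'$. With $\varphi'=A_i(\varphi-\varphi_i)$, which ranges over $|\varphi'|\le A_i\varepsilon_i$,
\[
\eta=d\rho'^2+\sinh^2\!\rho'\,d\varphi'^2 .
\]
This is $\mathbb H^2$ in polar coordinates. The apex $\rho'=0$ is only virtual, since the formula holds for $\rho'\ge\rho_0$; the angle $2A_i\varepsilon_i$ at the apex exceeds $\pi$. For $|\varphi'|<\pi/2$ use the coordinates $(t,s)$ given by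
\[
\cosh\rho'=\cosh t\cosh s,\qquad\sinh\rho'\cos\varphi'=\cosh t\sinh s,\qquad\sinh\rho'\sin\varphi'=\sinh t .
\]
Then $\eta=dt^2+\cosh^2t\,ds^2$ and
\[
\tanh s=\tanh\rho'\cos\varphi' .
\]
The points of $\mathbb H^2$ with $s\ge s_0$ have $\tanh\rho'\ge\frac12>\tanh\rho_0$ and $\cos\varphi'>0$, so every $(t,s)\in\mathbb R\times[s_0,\infty)$ occurs in the sector. The curves $s=\mathrm{const}$ are geodesics of $\mathbb H^2$; in particular
\[
P_i=\{s\ge s_1\}\text{ in sector }i
\]
is a closed half-plane. In the Klein model centered at the apex (Figure \ref{fig:klein}) these curves are vertical chords.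

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=3.2]
\fill[gray!30] (0.75,-0.6614) arc (-41.41:41.41:1) -- cycle;
\draw (0,-1) arc (-90:90:1);
\draw[thick] (0,-1)--(0,-0.0625) arc (-90:90:0.0625) -- (0,1);
\draw[dashed] (0.5,-0.866)--(0.5,0.866);
\draw (0.75,-0.6614)--(0.75,0.6614);
\node at (0.26,0.35) {$W_i$};
\node at (0.87,0) {$P_i$};
\node[above] at (0.5,0.866) {$s=s_0$};
\node[right] at (0.77,0.72) {$s=s_1$};
\node[left] at (-0.02,0) {$\tau=\frac1{16}$};
\node[left] at (0,0.6) {$|\varphi'|=\frac\pi2$};
\end{tikzpicture}
\caption{The hyperbolic part of a sector in the Klein model, that is, in the coordinates $(\tau\cos\varphi',\tau\sin\varphi')$ with $\tau=\tanh\rho'$ and the apex at the center. The curves $s=s_0$ and $s=s_1$ are the chords at abscissa $\frac12$ and $\frac34$. The region $W_i$ is everything to the right of the thick curve. The warping function $f$ equals $\cosh\rho$ near the thick curve, and equals the linear function $l_i$ to the right of the dashed chord. The shaded half-plane is the port $P_i$.}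
\label{fig:klein}
\end{figure}

\subsection{The warping function}

We want $f=\cosh\rho$ away from the sectors and $f$ equal to a linear function where $s\ge s_0$. The maximum of two functions satisfying $\operatorname{Hess}f\ge f\eta$ satisfies this inequality in a weak sense; so we look for a linear function that is smaller than $\cosh\rho$ on the boundary of a region $W_i$ and larger where $s\ge s_0$, and then smooth the maximum. In sector $i$ write $c=c_i$ and
\[
l_i=\tfrac12\cosh c\cosh\rho'+2e^c\sinh\rho'\cos\varphi'=\cosh t\;h_i(s),\qquad h_i(s)=\tfrac12\cosh c\cosh s+2e^c\sinh s .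
\]
The coefficient $\frac12\cosh c$ keeps $l_i$ small near the apex, and $2e^c$ makes it win where $s\ge s_0$; both are $O(g_i)$, as Section \ref{sub:design} requires. As a linear function in the hyperboloid model, $l_i$ satisfies $\operatorname{Hess}l_i=l_i\,\eta$. With $\tau=\tanh\rho'$,
\[
\frac{l_i}{\cosh\rho}=\frac{l_i}{\cosh(\rho'+c)}=\frac{\frac12\cosh c+2e^c\tau\cos\varphi'}{\cosh c+\tau\sinh c} .
\]
Let $W_i=\{\tau\ge\frac1{16},\ |\varphi'|\le\frac\pi2\}$. It lies in the hyperbolic part of the sector, since $\frac1{16}>\tanh\rho_0$ and $\frac\pi2<A_i\varepsilon_i$. On $W_i$ we have $l_i>0$, and: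
\begin{itemize}
\item if $\tau=\frac1{16}$, the ratio is at most $\frac12+\frac{e^c}{8\cosh c}\le\frac34$, because $e^c<2\cosh c$;
\item if $|\varphi'|=\frac\pi2$, the ratio is at most $\frac12$;
\item if $\tau\cos\varphi'\ge\frac12$, that is, $s\ge s_0$, the numerator is at least $\frac12\cosh c+e^c\ge\frac54e^c$ and the denominator at most $\cosh c+\sinh c=e^c$, so the ratio is at least $\frac54$.
\end{itemize}

Let $k:\mathbb R\to\mathbb R$ be smooth and convex with $k(r)=1$ for $r\le\frac78$ and $k(r)=r$ for $r\ge\frac98$: mollify $\max(1,r)$ with an even kernel supported in $[-\frac18,\frac18]$. For $x>0$ let $m(x,y)=x\,k(y/x)$, a smoothing of $\max(x,y)$ that is homogeneous of degree $1$. Its second derivative is the nonnegative form $\frac1x k''(\frac yx)\bigl(dy-\frac yx\,dx\bigr)^2$, so $m$ is convex. With $r=y/x>0$ we have $m_y=k'(r)\ge0$, and $m_x=k(r)-rk'(r)$ has $r$-derivative $-rk''(r)\le0$ and vanishes for $r\ge\frac98$, so $m_x\ge0$.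

Define $f=m(\cosh\rho,l_i)$ on $W_i$; do the same, by symmetry, on the copy of $W_i$ rotated by $\pi$; and let $f=\cosh\rho$ elsewhere. By the first two bounds $f=\cosh\rho$ near $\partial W_i$, and the sets $W_i$ and their copies are closed, disjoint and locally finite, so $f$ is smooth. It is invariant under rotation by $\pi$. Since $k\ge1$, and by the third bound,
\begin{equation}\label{eq:f}
f\ge\cosh\rho\ge1,\qquad f=l_i=\cosh t\,h_i(s)\ \text{ on }\{s\ge s_0\}\text{ in sector }i .
\end{equation}
By convexity of $m$, $m_x,m_y\ge0$, \eqref{eq:hessrho} and Euler's identity,
\begin{equation}\label{eq:hessf}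
\operatorname{Hess}f\ge m_x\operatorname{Hess}\cosh\rho+m_y\operatorname{Hess}l_i\ge(m_x\cosh\rho+m_yl_i)\,\eta=f\,\eta
\end{equation}
on $W_i$, and likewise on the copies; elsewhere \eqref{eq:hessf} is \eqref{eq:hessrho}.

\subsection{The quotient and its ports}

Let $E=D\times\mathbb R$ with the metric $\eta+f^2d\theta^2$. Its curvature operator is $K_D\le-1$ on $\Lambda^2TD$ and $-\operatorname{Hess}f/f\le-1$ on $TD\wedge\partial_\theta$, so $K\le-1$. It is complete: along a curve the projection to $D$ moves no more than the length and, as $f\ge1$, so does $\theta$; thus bounded closed sets are compact. The map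
\[
\delta(\rho,\varphi,\theta)=(\rho,\varphi+\pi,\theta+\tfrac14)
\]
is an orientation preserving isometry and generates a free, properly discontinuous $\mathbb Z$-action. Let $Z=E/\langle\delta\rangle$; it is complete and orientable with $K\le-1$.

Let $P_i^*$ be the rotation of $P_i$ by $\pi$. The \emph{ports} $P_i,P_i^*$ are pairwise disjoint closed half-planes, locally finite in $D$ since $c_i\to\infty$; the same holds for the larger half-planes $\{s\ge s_0\}$ and their rotations. Put $\mathbb T=\mathbb R/\frac12\mathbb Z$. As $\delta$ exchanges $P_i\times\mathbb R$ with $P_i^*\times\mathbb R$, and $\delta^2$ is $\theta\mapsto\theta+\frac12$, the image of $(P_i\cup P_i^*)\times\mathbb R$ in $Z$ is $P_i\times\mathbb T$. By \eqref{eq:f} the metric on the image $\{s\ge s_0\}\times\mathbb T$ is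
\begin{equation}\label{eq:port}
dt^2+\cosh^2t\,\bigl(ds^2+h_i(s)^2d\theta^2\bigr),\qquad(t,s,\theta)\in\mathbb R\times[s_0,\infty)\times\mathbb T .
\end{equation}

\section{The pages, and the manifold}\label{sec:glue}

\subsection{The pages}

\begin{lemma}\label{lem:page}
There is a compact orientable surface $X_i^+$ of genus $g_i$ with one boundary circle and a metric with $K\le-1$ such that, for some $\iota'>0$, a collar of the boundary is isometric to $[s_0,s_1+\iota')\times\mathbb T$ with metric $ds^2+h_i^2d\theta^2$ and boundary $s=s_0$.
\end{lemma}

\begin{proof}
Write $g=g_i$, $c=c_i$, $h=h_i$. Here $\cosh s_1=4/\sqrt7$ and $\sinh s_1=3/\sqrt7$, so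
\[
h'(s_1)=\tfrac12\cosh c\cdot\tfrac3{\sqrt7}+2e^c\cdot\tfrac4{\sqrt7}\le\tfrac{9.5}{\sqrt7}e^c<4e^c,\qquad\tfrac12h'(s_1)<2(1+g)\le12g-6 .
\]
We want to continue the collar beyond $s_1$ until it fits a hyperbolic surface. Since $h'-h=(2e^c-\frac12\cosh c)e^{-s}>0$ and $h''=h$, the function $u=h'/h$ satisfies
\[
u>1,\qquad u'=1-u^2<0 .
\]
So the circles $s=\mathrm{const}$ are curved more strongly than horocycles, for which $u=1$. But where $u$ is a constant $u_*>1$, the metric is that of a hyperbolic cusp with all lengths multiplied by $1/u_*$, and its curvature $-u_*^2$ is still at most $-1$. So we change $u$ into a constant $u_*$. A metric $ds^2+H^2d\theta^2$ with $H'/H=U$ has curvature $-H''/H=-(U'+U^2)$, so we must keep $U'+U^2\ge1$.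

\emph{Interpolation.} Choose $u_*>u(s_1)$ and a small $\iota>0$, and put $s_2=s_1+\iota$. On $[s_1,s_2]$ let $U=(1-\xi)u+\xi u_*$, where $\xi$ is smooth, nondecreasing, $0$ near $s_1$ and $1$ near $s_2$. Since $u_*>u$, $\xi'\ge0$ and $U\ge u>1$,
\[
U'+U^2\ge(1-\xi)(1-u^2)+u^2=(1-\xi)+\xi u^2\ge1 .
\]
Let $H=h$ on $[s_0,s_1]$ and $H=h(s_1)\exp\int_{s_1}^sU$ on $[s_1,s_2]$. Then $H=h$ near $s_1$, and $ds^2+H^2d\theta^2$ has $K\le-1$ on $[s_0,s_2]\times\mathbb T$.

Put $C:=\frac12H'(s_2)=\frac12u_*H(s_2)$. As $\iota\to0$ and $u_*\to u(s_1)$, we have $C\to\frac12h'(s_1)$; so we may assume $C<12g-6$. Near $s_2$, $H=\frac{2C}{u_*}e^{u_*(s-s_2)}$. With $x=u_*(s-s_2)$ the metric there is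
\[
u_*^{-2}\bigl(dx^2+(2C)^2e^{2x}d\theta^2\bigr),
\]
that is, $u_*^{-2}$ times a hyperbolic cusp near its closed horocycle $x=0$ of length $C$, with $x$ increasing away from the cusp.

\emph{A hyperbolic surface with a large cusp.} Triangulate the closed surface of genus $g$ by the diagonals of the $4g$-gon issuing from one vertex: one vertex, $4g-2$ triangles. Replace the triangles by ideal hyperbolic triangles. Each contains three mutually tangent horocyclic arcs of length $1$ about its ideal vertices, tangent at points of the sides. Glue so that the tangency points match. The $3(4g-2)$ arcs meet the sides orthogonally and close up to one horocycle of length $12g-6$, which bounds an embedded open cusp $\{y>1\}/\langle z\mapsto z+12g-6\rangle$. Its complement is compact, so the result is a complete one-cusped orientable hyperbolic surface $Y_g$ of genus $g$. Its horocycle of length $C<12g-6$ lies inside this cusp, and is embedded with a two-sided collar $dx^2+(2C)^2e^{2x}d\theta^2$, $\theta\in\mathbb T$.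

Remove from $Y_g$ the open cusp beyond the horocycle of length $C$, multiply the metric tensor of the rest by $u_*^{-2}$ (curvature $-u_*^2\le-1$), and glue it to $[s_0,s_2]\times\mathbb T$ along $s=s_2$. The metrics fit smoothly.
\end{proof}

On $\mathbb R\times X_i^+$ take the metric $dt^2+\cosh^2t\,\eta_i$, where $\eta_i$ is the metric of Lemma \ref{lem:page}. Its curvature operator has eigenvalues $-1$ and $(K_{X_i^+}-\sinh^2t)/\cosh^2t\le-1$, so $K\le-1$. On $\{s_0\le s<s_1+\iota'\}$ the metric coincides with \eqref{eq:port}.

\subsection{Gluing}

Let $V_0=Z\setminus\bigcup_i(P_i\times\mathbb T)$; it is open, since the ports are closed and locally finite. Let $V_i$ $(i\ge1)$ be the interior of $\mathbb R\times X_i^+$. Both $V_0$ and $V_i$ contain the open $i$-th \emph{collar} $\{s_0<s<s_1\}=\mathbb R\times(s_0,s_1)\times\mathbb T$ with the same metric, and different collars are disjoint in $V_0$. Let $M$ be the union of $V_0$ and all $V_i$, glued along these collars, and let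
\[
Q_i=\mathbb R\times\bigl(X_i^+\setminus\{s<s_1\}\bigr)\subset V_i\subset M
\]
be the $i$-th page. So $M=V_0\cup\bigcup_iQ_i$, a disjoint union.

$M$ is Hausdorff: a point of $V_0$ outside the $i$-th collar and a point of $Q_i$ are separated by the open sets $V_0\setminus\{\frac{s_0+s_1}2\le s<s_1\}$ ($s$ being the coordinate of the $i$-th collar) and $V_i\setminus\{s\le\frac{s_0+s_1}2\}$; distinct $V_i,V_j$ with $i,j\ge1$ are disjoint; and all other pairs of points lie in one $V_i$ with $i\ge0$. It is second countable, being a countable union of the $V_i$. It is connected, and it is orientable, since $V_0$ and the $V_i$ are connected and orientable and each $V_i$ meets the rest in a single connected collar. The following proves Theorem \ref{thm:main}(a).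

\begin{proposition}\label{prop:complete}
The metric of $M$ is complete and has $K\le-1$.
\end{proposition}

\begin{proof}
Only completeness is left. Let $\sigma:[0,T)\to M$ be a unit speed geodesic with $T<\infty$; we show that $\sigma(t)$ converges as $t\to T$, so that $\sigma$ extends beyond $T$. On each collar the metric is $\ge ds^2$, so passing between $\bigcup_{i\ge1}Q_i$ and $M\setminus\bigcup_{i\ge1}V_i$ costs length at least $s_1-s_0$ and happens only finitely often. Hence for times close to $T$ one of two cases holds.

(A) \emph{$\sigma$ avoids $\bigcup_iQ_i$.} Then $\sigma$ lies in $V_0$ and has a limit in the complete manifold $Z$. The limit lies in $V_0$ or on some $\{s=s_1\}$. In the second case $\sigma$ is eventually in the $i$-th collar, and it converges in $V_i$ to the point with the same coordinates, since the metric of $V_i$ near $\{s=s_1\}$ is \eqref{eq:port}.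

(B) \emph{$\sigma$ stays in $\bigcup_{i\ge1}V_i$,} hence in one $V_i$, because these sets are open and disjoint. There the coordinate $t$ changes at most at unit speed, so $\sigma$ stays in a compact subset of $\mathbb R\times X_i^+$ and converges in $\mathbb R\times X_i^+$. If the limit has $s=s_0$, then $\sigma$ is eventually in the collar and converges to the corresponding point of $V_0\subset M$.
\end{proof}

\subsection{The fundamental group}

Let $D^\circ=D\setminus\bigcup_i\operatorname{int}(P_i\cup P_i^*)$. It is contractible, since $D$ is obtained from it by attaching half-planes along their boundary lines. So $(D^\circ\times\mathbb R)/\langle\delta\rangle$ has fundamental group $\langle\delta\rangle\cong\mathbb Z$, and the circles $\mathbb T$ represent $\gamma:=\delta^2$. The page $Q_i$ is attached to it along $\mathbb R\times\mathbb T$. Hence $\Gamma=\pi_1(M)$ is the fundamental group of a star of groups with center $\langle\delta\rangle$, leaves $F_i=\pi_1(X_i^+)$ (free of rank $2g_i$) and edge groups $\langle\gamma\rangle$, where for suitable free generators of $F_i$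
\[
\gamma=\delta^2=[a_1,b_1]\cdots[a_{g_i},b_{g_i}]\in F_i .
\]

\begin{lemma}\label{lem:group}
The group $\Gamma$ has the following properties.
\begin{itemize}
\item[(i)] $F_i$ embeds in $\Gamma$, and $F_i\cap F_j=\langle\gamma\rangle$ for $i\ne j$.
\item[(ii)] $\langle\delta,F_1\rangle\cong\langle a,b,\delta\mid[a,b]=\delta^2\rangle=\pi_1(U)$, where $U$ is the closed nonorientable surface obtained by gluing a one-holed torus to a M\"obius band along their boundaries, and $\delta$ is the core of the M\"obius band.
\end{itemize}
\end{lemma}

\begin{proof}
Edge groups embed in vertex groups, so by Bass--Serre theory vertex groups embed in $\Gamma$, and $\Gamma$ acts on a tree that contains vertices $v_0,v_1,v_2,\dots$ with stabilizers $\langle\delta\rangle,F_1,F_2,\dots$, where $v_i$ $(i\ge1)$ is joined to $v_0$ by an edge with stabilizer $\langle\gamma\rangle$. An element of $F_i\cap F_j$ fixes the path $v_iv_0v_j$, hence its edges, so it lies in $\langle\gamma\rangle$. The vertex groups $\langle\delta\rangle$ and $F_1$ generate the fundamental group of the corresponding subgraph of groups, which is $\langle\delta\rangle*_{\langle\gamma\rangle}F_1$. As $g_1=1$, this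 has the presentation in (ii), and by van Kampen it is $\pi_1(U)$.
\end{proof}

The abelianization of $\Gamma$ is $\mathbb Z/2\oplus\bigoplus_i\mathbb Z^{2g_i}$, since $\gamma$ is trivial in that of each $F_i$. So $\Gamma$ is not finitely generated; whether there are examples in dimension $3$ with finitely generated fundamental group is not addressed in this paper.

\section{The element $\delta$ has an axis}\label{sec:axis}

From now on $M$ carries \emph{any} complete metric with $K\le-1$. Let $\tilde M$ be the universal cover, with $\Gamma$ acting freely and properly discontinuously by isometries. The goal of this section is that $\delta$, and so $\gamma=\delta^2$, is axial. The idea is visible in a model. Let $\Sigma\to U$ be the orientation double cover, with deck involution $\nu$, and consider the orientable $3$-manifold $(\Sigma\times\mathbb R)/\tau$ with $\tau(x,r)=(\nu x,-r)$. Since $\nu$ reverses the orientation of $\Sigma$ and $\tau$ preserves that of $\Sigma\times\mathbb R$, the ends of $\Sigma\times\mathbb R$ have to be exchanged by $\tau$. But if $\delta$ had no axis, it would move the points of a ray to a fixed point at infinity less and less, and such a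 ray runs into a single end, fixed by $\tau$. In general the relevant cover is only homotopy equivalent to $\Sigma$, so the ends have to be found by duality.

\begin{lemma}\label{lem:contract}
Let $p\in\partial\tilde M$ and $b_p(x)=b_p(y)$, and for $t\ge0$ let $x_t,y_t$ be the points at distance $t$ from $x,y$ on the rays to $p$. Then
\[
\sinh\tfrac12d(x_t,y_t)\le e^{-t}\sinh\tfrac12d(x,y) .
\]
\end{lemma}

\begin{proof}
Let $s>t$. As $s\to\infty$, $d(y,x_s)-s\to b_p(y)-b_p(x)=0$, and $[y,x_s]$ converges to the ray from $y$ to $p$. Let $y_t^s\in[y,x_s]$ be the point at distance $t$ from $y$ (for large $s$), so $y_t^s\to y_t$. By CAT($-1$), $d(x_t,y_t^s)$ is at most the corresponding distance in the comparison triangle of $(x,y,x_s)$ in $\mathbb H^2$. Fix the vertices $\bar x,\bar y$. For a sequence $s\to\infty$ the third vertex converges to an ideal point $\bar p$, and since the difference of its distances to $\bar y$ and $\bar x$ tends to $0$, $b_{\bar p}(\bar x)=b_{\bar p}(\bar y)$. In the upper half-plane with $\bar p=\infty$, two points at the same height $a$ and horizontal distance $w$ satisfy $\sinh\frac12\mathrm{dist}=w/(2a)$, and moving both towards $\infty$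 by $t$ multiplies $a$ by $e^t$. Letting $s\to\infty$ gives the claim.
\end{proof}

\begin{lemma}\label{lem:parabolic}
If $\delta$ is not axial, it fixes some $p\in\partial\tilde M$, and $b_p\circ\delta=b_p$.
\end{lemma}

\begin{proof}
The displacement $\omega(x)=d(x,\delta x)$ is convex and positive. If it attained its minimum, $\delta$ would be axial \cite[II.6.8]{BH}. So $m_0=\inf\omega$ is not attained. The sets $C_k=\{\omega\le m_0+\frac1k\}$ are nonempty, closed, convex, $\delta$-invariant and decreasing, with empty intersection. Fix $x_0\in\tilde M$ and let $p_k$ be its projection to $C_k$. Then $d(x_0,p_k)\to\infty$: these distances are nondecreasing, and if they were bounded, a limit point of the $p_k$ would lie in $\bigcap C_k$. Pass to a subsequence with $p_k\to p\in\partial\tilde M$. Since $\delta p_k$ is the projection of $\delta x_0$ to $C_k$, $d(p_k,\delta p_k)\le d(x_0,\delta x_0)$, so $\delta p=p$. Hence $b_p\circ\delta=b_p+\kappa$ for a constant $\kappa$.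

Suppose $\kappa\ne0$; replacing $\delta$ by $\delta^{-1}$ we may assume $\kappa>0$. Let $S$ be a level set of $b_p$, and let $\Phi:S\to S$ send $y$ to the point at distance $\kappa$ from $\delta y$ on the ray from $\delta y$ to $p$. By Lemma \ref{lem:contract},
\[
\sinh\tfrac12d(\Phi y,\Phi y')\le e^{-\kappa}\sinh\tfrac12d(y,y') .
\]
So for any $y\in S$ the distances $d(\Phi^ny,\Phi^{n+1}y)$ are summable, $\Phi^ny$ converges in the closed set $S$, and the limit $y_*$ satisfies $\Phi y_*=y_*$. Thus the ray from $\delta y_*$ to $p$ passes through $y_*$ at distance $\kappa$. Applying powers of $\delta$, which fix $p$, we see that the rays from $\delta^ny_*$ to $p$ $(n\ge0)$ are nested; their union is a geodesic line, and $\delta$ translates it by $\kappa$ away from $p$. So $\delta$ is axial, a contradiction.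
\end{proof}

\begin{proposition}\label{prop:axial}
For every complete metric on $M$ with $K\le-1$, the element $\delta$ is axial.
\end{proposition}

\begin{proof}
Let $G=\langle\delta,F_1\rangle\cong\pi_1(U)$ as in Lemma \ref{lem:group}(ii), and let $G^+\subset G$ be the index $2$ subgroup of orientation preserving classes of $U$. So $a,b\in G^+$, $\delta\notin G^+$, $\gamma=\delta^2\in G^+$, and $G^+=\pi_1(\Sigma)$, where $\Sigma\to U$ is the orientation double cover. Let $N=\tilde M/G^+$. As $M$ is orientable, $N$ is an orientable $3$-manifold, which we orient, and it is aspherical, so $N\simeq\Sigma$. It is noncompact, as $H_3(N)=H_3(\Sigma)=0$. Let $\tau:N\to N$ be the isometry induced by $\delta$; it preserves the orientation of $N$ because $M$ is orientable. Under $N\simeq\Sigma$ it corresponds up to homotopy to the deck involution of $\Sigma\to U$, as both induce conjugation by $\delta$ on $G^+$ (up to inner automorphisms). The deck involution reverses the orientation of $\Sigma$, so $\tau_*=-1$ on $H_2(N;\mathbb Z)\cong\mathbb Z$.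

\emph{Claim: $N$ has exactly two ends, and $\tau$ exchanges them.} With $\mathbb Z$ coefficients and $H^0_e(N)=\varinjlim_KH^0(N\setminus K)$ ($K$ compact), the exact sequences of the pairs $(N,N\setminus K)$ give in the limit the exact sequence
\[
0\to H^0(N)\to H^0_e(N)\to H^1_c(N)\xrightarrow{\ j\ }H^1(N),
\]
exact on the left because $H^0_c(N)=0$. By Poincar\'e duality $H^1_c(N)\cong H_2(N)\cong\mathbb Z$. Let $u$ be a generator and $z=[N]\cap u$ the dual generator of $H_2(N)$. We show $j(u)=0$. For $y\in H^1(N)$,
\[
\langle y\cup j(u),z\rangle=\pm\langle y\cup u\cup u,[N]\rangle,\qquad u\cup u\in H^2_c(N).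
\]
Graded commutativity gives $2\,u\cup u=0$, so $y\cup u\cup u$ is $2$-torsion in $H^3_c(N)\cong\mathbb Z$, hence $0$. Now $z$ corresponds to $\pm[\Sigma]$, and the cup product form on $H^1(\Sigma)$ is nondegenerate; so $j(u)=0$ and $j=0$. Therefore $H^0_e(N)$ has rank $2$, and $N$ has exactly two ends.

From $\tau_*([N]\cap\tau^*u)=\tau_*[N]\cap u=[N]\cap u=z$ and $\tau_*z=-z$ we get $[N]\cap\tau^*u=-z$, so $\tau^*u=-u$. If $\tau$ fixed both ends, it would act trivially on $H^0_e(N)$, and hence on its image in the sequence, which is all of $H^1_c(N)\cong\mathbb Z$ because $j=0$; a contradiction. This proves the claim.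

Now suppose that $\delta$ is not axial, and let $p$ be as in Lemma \ref{lem:parabolic}. Let $\sigma$ be a ray to $p$. For each $k$, $\delta^k\sigma$ is the ray to $p$ from $\delta^k\sigma(0)$, and $b_p(\delta^k\sigma(0))=b_p(\sigma(0))$. By Lemma \ref{lem:contract}, $d(\sigma(t),\delta^k\sigma(t))\to0$ as $t\to\infty$. Let $r$ be the projection of $\sigma$ to $N$.

Take $k=2$. The element $1\ne\gamma\in G^+$ moves $\sigma(t)$ by an amount tending to $0$, so the injectivity radius of $N$ at $r(t)$ tends to $0$. On compact sets it is bounded below by a positive constant, so $r$ is a proper ray and converges to an end.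

Take $k=1$. Then $d_N(r(t),\tau r(t))\to0$. Given a compact set $K\subset N$, for large $t$ the point $r(t)$ lies outside the closed $1$-neighborhood of $K$, which is compact; so a short path from $r(t)$ to $\tau r(t)$ misses $K$. Hence $r$ and $\tau r$ converge to the same end, and $\tau$ fixes it, contrary to the claim.
\end{proof}

So $\gamma=\delta^2$ is axial. Let $L$ be its axis, $\lambda>0$ its translation length and $\gamma^+\in\partial\tilde M$ its attracting point.

\section{Short elements in every page group}\label{sec:short}

In this section $F=F_i$, $g=g_i$ and $\gamma=[a_1,b_1]\cdots[a_g,b_g]\in F$. We prove the analogue of Lemma \ref{lem:toy} for the given metric on $M$.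

The word $[a_1,b_1]\cdots[a_g,b_g]$ is cyclically reduced of length $4g$, so nontrivial elements of $\langle\gamma\rangle$ have word length at least $4g$. Also $\gamma$ is not a proper power: if $\gamma=w^k$ with $k\ge1$, then $w$ is cyclically reduced, and the number of occurrences of the letter $a_1$ (with exponent $+1$) in $\gamma$, which is $1$, is divisible by $k$.

\begin{lemma}\label{lem:lines}
If $\alpha\in F\setminus\langle\gamma\rangle$, then $\alpha\gamma^+\ne\gamma^+$ and $\alpha L\ne L$; so $\alpha L\cap L$ is at most one point.
\end{lemma}

\begin{proof}
Suppose $\alpha\gamma^+=\gamma^+$ and let $x\in L$. The numbers $d(\gamma^{-n}\alpha\gamma^nx,x)=d(\alpha\gamma^nx,\gamma^nx)$, $n\ge0$, are bounded, because $L$ and $\alpha L$ contain asymptotic rays. By proper discontinuity $\gamma^{-n}\alpha\gamma^n=\gamma^{-m}\alpha\gamma^m$ for some $n\ne m$, so $\alpha$ commutes with a nontrivial power of $\gamma$. The centralizer of that power in the free group $F$ is cyclic and contains $\alpha$ and $\gamma$. As $\gamma$ is not a proper power, it generates this centralizer, so $\alpha\in\langle\gamma\rangle$, a contradiction. If $\alpha L=L$, then $\alpha$ fixes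 $\gamma^+$, which is excluded, or swaps the ends of $L$ and so fixes a point of $L$, which is impossible for a free action. Two distinct geodesic lines in a Hadamard manifold meet in at most one point.
\end{proof}

\begin{proposition}\label{prop:short}
Let $\sinh R=4\pi g/\lambda$. There are $\beta\in F\setminus\langle\gamma\rangle$ and $y,z\in L$ with $d(y,\beta z)\le2R$.
\end{proposition}

There is no totally geodesic page to which Lemma \ref{lem:toy} would apply. We need a surface with three properties: its area is less than $4\pi g$ whatever the metric; its boundary is a geodesic of length $\lambda$; and paths in it are no shorter than suitable paths in $\tilde M$. We build it from hyperbolic comparison triangles. All vertices are placed on the boundary, so that there are no interior cone points.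

\begin{proof}
\emph{Step 1: the triangulation.} Let $w_0=1,w_1,\dots,w_{4g}=\gamma$ be the prefixes of the word $\prod[a_j,b_j]$. Let $X$ be obtained from a $(4g+1)$-gon with vertices $P_0,\dots,P_{4g}$ by gluing the sides $P_{j-1}P_j$ according to the word, leaving $P_0P_{4g}$ free. In the closed surface given by the $4g$-gon all corners fit together around one vertex, whose link is a circle. Here this circle is cut at an interior point of the corner $P_0=P_{4g}$, so all vertices still become one vertex, and its link is an arc. Thus $X$ is a surface of genus $g$ with one boundary circle, which contains the vertex; $\pi_1(X)=F$, and $\partial X$ represents $\gamma$. Triangulate $X$ by the triangles $(P_0,P_j,P_{j+1})$, $1\le j\le4g-1$. Fix a lift $\tilde v$ of the vertex in the universal cover $\tilde X$ such that the polygon lifts with $P_j\mapsto w_j\tilde v$.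

\emph{Step 2: realization in $\tilde M$.} For $v\in L$ map $\alpha\tilde v\mapsto\alpha v$ $(\alpha\in F)$. The triangles of $\tilde X$ correspond to the geodesic triangles $(v,w_jv,w_{j+1}v)$ in $\tilde M$ and their translates. We claim that for a suitable $v\in L$ they are nondegenerate: the three vertices are distinct and not on a common geodesic.

For $1\le j\le4g-2$ the elements $w_j$, $w_{j+1}$ and $w_j^{-1}w_{j+1}$ are nonempty reduced words of length less than $4g$, hence not in $\langle\gamma\rangle$. By Lemma \ref{lem:lines} the points $\gamma^+,w_j\gamma^+,w_{j+1}\gamma^+$ are distinct. As $v\to\gamma^+$ along $L$, the three vertices converge to these points, so they are eventually distinct. Suppose they are collinear for a sequence $v_n\to\gamma^+$. After passing to a subsequence, a fixed one of them, $z_n$, lies on the segment $[x_n,y_n]$ between the other two, with $x_n\to\xi$, $y_n\to\eta_\infty\ne\xi$. Since $K\le-1$, $[x_n,y_n]$ contains a point $o_n$ in a fixed compact set; after passing to a subsequence $o_n$ converges and, say, $z_n\in[o_n,x_n]$. These segments converge to a ray to $\xi$, and $z_n$ leaves every compact set, so $z_n\to\xi$. Thus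 two of the three limits coincide, a contradiction. So these triangles are nondegenerate for all $v$ close enough to $\gamma^+$.

For $j=4g-1$ the vertices are $v,\gamma v\in L$ and $w_{4g-1}v$, with $w_{4g-1}\notin\langle\gamma\rangle$. They are distinct and not collinear unless $w_{4g-1}v\in L\cap w_{4g-1}L$, which by Lemma \ref{lem:lines} happens for at most one $v$. Fix a suitable $v$.

\emph{Step 3: the metric on $X$.} Give each triangle of $X$ the metric of its (nondegenerate) comparison triangle in $\mathbb H^2$. Side lengths depend only on the edge, by equivariance, so $X$ becomes a surface glued from $4g-1$ hyperbolic triangles, and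
\[
\operatorname{area}(X)<\pi(4g-1)<4\pi g .
\]
Its only vertex link is an arc, which contains no closed loop; so $X$ is locally CAT($-1$) \cite[II.5.2, II.5.6]{BH}, and $\tilde X$ is a complete CAT($-1$) space \cite[II.4.1]{BH}. As the vertices lie on the boundary, the interior of $\tilde X$ is a smooth surface with $K=-1$, and edges are geodesics. Let $\tilde L$ be the boundary line through $\tilde v$. The boundary lines of $\tilde X$ are the $\alpha\tilde L$, $\alpha\in F$, and the stabilizer of $\tilde L$ is $\langle\gamma\rangle$. The line $\tilde L$ consists of the edges $[\gamma^k\tilde v,\gamma^{k+1}\tilde v]$ of length $d(v,\gamma v)=\lambda$, and is identified with $L$ isometrically, edge by edge.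

\emph{Step 4: $\tilde L$ is a geodesic.} This is clear locally inside the edges. The triangles at $\tilde v$ form a fan from the edge $[\tilde v,\gamma\tilde v]$ to the edge $[\tilde v,\gamma^{-1}\tilde v]$. The corresponding successive edges at $v$ in $\tilde M$ have directions $u_0,\dots,u_m$, where $u_0,u_m$ are the two opposite directions of $L$. Comparison angles are at least the angles in $\tilde M$, so the total angle at $\tilde v$ is at least $\sum_k\angle(u_{k-1},u_k)\ge\angle(u_0,u_m)=\pi$. Hence $\tilde L$ is a local geodesic, and so a geodesic.

\emph{Step 5: the collar.} Consider the geodesics in $\tilde X$ that leave the open edge $I=(\tilde v,\gamma\tilde v)$ orthogonally. By completeness each continues in the smooth interior until it hits $\partial\tilde X$, if it ever does. It cannot hit $\tilde L$ again, by uniqueness of geodesics.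

\emph{Case 1: one of them hits $\partial\tilde X$ at length $\le R$.} Then it hits some $\beta\tilde L\ne\tilde L$, so $\beta\notin\langle\gamma\rangle$, and there is a path of length at most $R$ from $\tilde L$ to $\beta\tilde L$.

\emph{Case 2: none does.} Let $A$ be the union of their initial parts of lengths in $(0,R)$. Such a geodesic makes angle $\pi/2$ with $\tilde L$ on both sides at its starting point, the foot. So by CAT($0$) comparison, applied to right-angled triangles, the foot is the unique nearest point of $\tilde L$ to each of its points. Thus the Fermi coordinates $(\varsigma,r)\in(0,\lambda)\times(0,R)$ on $A$, with metric $dr^2+\cosh^2r\,d\varsigma^2$, are injective, and $A$ has area $\lambda\sinh R=4\pi g>\operatorname{area}(X)$. Hence $A\to X$ is not injective: there are $y'\ne\beta y'$ in $A$ with $\beta\in F$. A power $\gamma^k$, $k\ne0$, would move the foot out of $I$, so $\beta\notin\langle\gamma\rangle$. Going from $\tilde L$ to $\beta y'$, and from there to $\beta\tilde L$ along the $\beta$-image of the perpendicular through $y'$, gives a path of length less than $2R$ from $\tilde L$ to $\beta\tilde L$.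

\emph{Step 6: transfer to $\tilde M$.} In both cases there is a geodesic in $\tilde X$ of length at most $2R$ from a point of $\tilde L$ to a point of $\beta\tilde L$. Being compact, it meets only finitely many edges, and it meets each of them, a geodesic, in a connected set. So it is a finite concatenation of straight segments, each contained in one closed triangle and with endpoints on edges. The edges of $\tilde X$ are identified equivariantly and isometrically with geodesic segments in $\tilde M$. By the CAT($-1$) inequality, the distance in $\tilde M$ between two points on the sides of a triangle is at most that of the corresponding points of the comparison triangle. Replacing each segment by the geodesic of $\tilde M$ between the corresponding points, we obtain a broken geodesic of length at most $2R$ from some $y\in L$ to some $\beta z\in\beta L$.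
\end{proof}

\section{Conclusion}\label{sec:end}

\begin{proof}[Proof of Theorem \ref{thm:main}]
Part (a) is Proposition \ref{prop:complete}. For (b), let $M$ carry a complete metric with $K\le-1$ and $\mathrm{Ric}\ge-2b^2$. By Proposition \ref{prop:axial}, $\gamma$ translates a geodesic line $L$ of $\tilde M$ by some $\lambda>0$. By Lemma \ref{lem:group}(i) the subgroups $F_i$ satisfy $F_i\cap F_j=\langle\gamma\rangle$ for $i\ne j$. Proposition \ref{prop:short}, applied to each $F_i$, gives $\beta_i\in F_i\setminus\langle\gamma\rangle$ and $y_i,z_i\in L$ with $d(y_i,\beta_iz_i)\le2R_i$, where $\sinh R_i=4\pi g_i/\lambda$. Lemma \ref{lem:count} now gives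
\[
\sum_{g'\le g}n_{g'}=\#\{i:g_i\le g\}=O(g^{4b}).\qedhere
\]
\end{proof}

\begin{remark}
The hypotheses enter as follows. The bound $K\le-1$ is used for the axis of $\delta$ and, in Section \ref{sec:short}, for the nondegenerate triangles and, through comparison triangles, for the area bound $4\pi g$. The requirement $n_1\ge1$, that is, a page of genus $1$, is used only in Section \ref{sec:axis}, to force $\delta$ to have an axis. The Ricci bound is used only in Lemma \ref{lem:count}; without it the conclusion of (b) fails, since by (a) the numbers $n_g$ can be arbitrarily large.
\end{remark}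

\begin{thebibliography}{9}
\bibitem{BH} Bridson--Haefliger, \emph{Metric Spaces of Non-positive Curvature}.
\bibitem{PM} \emph{Product Manifolds That Are Not Negative Space Forms}, doi:10.1307/mmj/1029000895, \url{https://projecteuclid.org/accountAjax/Download?downloadType=journal+article&isResultClick=True&urlId=10.1307%2Fmmj%2F1029000895}.
\end{thebibliography}

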